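# Winning coding strategies in the weakly monotonic game

## 1. Free ideals, the weakly monotonic game, and coding strategies

We work in ZFC. An ordinal is the set of smaller ordinals, cardinals are initial ordinals, and $|X|$ is the cardinality of $X$. We write $[S]^{<\omega}$ for the family of finite subsets of $S$ and $[S]^{\le\omega}$ for the family of countable ones.

**Definition (free ideal, $\sigma$-completion).** Let $S$ be an infinite set. A *free ideal* on $S$ is a family $J$ of subsets of $S$ that is closed under taking subsets and under finite unions, contains every finite subset of $S$, and does not contain $S$. Its *$\sigma$-completion* $\langle J\rangle$ is the family of all unions of countably many members of $J$.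

*Example.* For $J=[\omega_1]^{<\omega}$ we get $\langle J\rangle=[\omega_1]^{\le\omega}$. In general $\langle J\rangle$ is again closed under subsets: if $X\subseteq\bigcup_kB_k$, then $X=\bigcup_k(X\cap B_k)$. Moreover, every $O=\bigcup_kB_k\in\langle J\rangle$ is the union of the *increasing* sequence $B_0\cup\dots\cup B_k$ $(k<\omega)$ of members of $J$.

The problem comes with the standing hypotheses that $J\subset\langle J\rangle$ properly and that $S\notin\langle J\rangle$. Both hold in the example. The proof below uses neither of them.

**Definition (weakly monotonic game).** In $\mathrm{WMG}(J)$ players ONE and TWO play innings $n=1,2,\dots$. In inning $n$, ONE chooses $O_n\in\langle J\rangle$, subject to the rule $O_n\subseteq O_{n+1}$ for all $n$, and TWO responds with $T_n\in J$. TWO wins the play if $\bigcup_nO_n\subseteq\bigcup_nT_n$; otherwise ONE wins.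

*Example.* For $J=[\omega_1]^{<\omega}$, ONE shows an increasing sequence of countable sets and TWO must exhaust their union by finite sets. A TWO who remembers everything wins easily: write each $O_i$ as an increasing union of finite sets $O_i^{(k)}$ and play $T_n=\bigcup_{i\le n}O_i^{(n)}$.

**Definition (coding strategy).** A strategy $F$ of TWO is a *coding strategy* if it has the form
$$T_1=F(O_1),\qquad T_{n+1}=F(T_n,O_{n+1})\quad\text{for all }n .$$
It is *winning* if TWO wins every play of $\mathrm{WMG}(J)$ in which TWO follows $F$.

So TWO sees only the current move of ONE and TWO's own last move, and whatever TWO wants to remember must be hidden inside $T_n$.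

*Example.* For $J=[\omega_1]^{<\omega}$ put $F(O)=\emptyset$, and let $F(T,O)$ be $T\cup\{\min(O\setminus T)\}$, or $T$ if $O\subseteq T$. This is a coding strategy, but not a winning one. If ONE plays $O_n=\omega+1$ every time, then $T_1=\emptyset$, $T_2=\{0\}$, $T_3=\{0,1\}$, and so on, and the point $\omega$ is never covered.

**Definition (limsup).** For a sequence of sets, $\limsup O_n=\{x:x\in O_n\text{ for infinitely many }n\}$.

*Example.* If $O_n\subseteq O_{n+1}$ for all $n$, then $\limsup O_n=\bigcup_nO_n$. If $O_n=X$ for odd $n$ and $O_n=Y$ for even $n$, then $\limsup O_n=X\cup Y$. If $O_n=\{n\}$, it is empty.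

**Textbook facts.** A set of ordinals is *cofinal* in a limit ordinal $\gamma$ if it is an unbounded subset of $\gamma$; $\mathrm{cf}(\gamma)$ is the least size of such a set, and some strictly increasing map $\mathrm{cf}(\gamma)\to\gamma$ has cofinal range. An infinite cardinal $\lambda$ is *regular* if $\mathrm{cf}(\lambda)=\lambda$; every $\mathrm{cf}(\gamma)$ is regular. For instance $\mathrm{cf}(\omega_\omega)=\omega$, because the $\omega_k$ are cofinal, while $\omega_1$ is regular. We use the following.

- If $\lambda$ is regular, fewer than $\lambda$ ordinals below $\lambda$ have supremum below $\lambda$; and if $\lambda$ is split into fewer than $\lambda$ pieces, one piece is unbounded in $\lambda$.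
- A set of size at most $\mu$, with $\mu$ infinite, has at most $\mu$ finite sequences.
- If $g$ is infinite, then $(2^g)^g=(2^g)^{\omega}=2^g$.
- There are at most $\kappa$ infinite cardinals $\le\kappa$, for $\kappa$ infinite.
- A non-increasing sequence of ordinals is eventually constant.

**The Coding Strategy Conjecture.** For every free ideal $J$, TWO has a winning coding strategy in $\mathrm{WMG}(J)$.

The question, taken from "Games That Involve Set Theory Or Topology" (http://www.math.ac.vn/publications/vjm/VJM_23/No.%202/M.%20Scheepers.PDF), is to prove this in ZFC or to show that its negation is consistent with ZFC. Two partial results are known: the conclusion holds for every free ideal if the Generalized Continuum Hypothesis holds, and it holds in ZFC for every free ideal on a set of cardinality less than $\aleph_{\omega_1}$. We shall prove the conjecture in ZFC, in the following form.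

**Theorem A (ZFC).** Let $J$ be a free ideal on an infinite set $S$. There is a coding strategy $F$ of TWO such that for *every* sequence $O_1,O_2,\dots$ in $\langle J\rangle$ (no monotonicity required), the answers $T_n$ satisfy
$$\limsup O_n\subseteq\bigcup_nT_n,\qquad T_n\subseteq T_{n+1}\ \text{ for all }n .$$

**Corollary.** For every free ideal $J$, TWO has a winning coding strategy in $\mathrm{WMG}(J)$.

The Corollary follows at once, because $\bigcup_nO_n=\limsup O_n$ when the $O_n$ increase. Two complements, Theorems B and C, show what cannot be weakened; they appear where they guide the search for the strategy.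

## 2. Finite subsets of $\omega_1$: what the memory is for

We first win by hand for $J=[\omega_1]^{<\omega}$. For countable $O\subseteq\omega_1$ let $\alpha(O)<\omega_1$ be the least ordinal with $O\subseteq\alpha(O)$. For each $\alpha<\omega_1$ fix an increasing sequence of finite sets $\alpha^{(k)}$ with union $\alpha$. TWO wants to remember $\sigma_n=(\alpha_1,\dots,\alpha_n)$, where $\alpha_i=\alpha(O_i)$, and to cover the finite set $A(\sigma_n)=\bigcup_{i\le n}\alpha_i^{(n)}$.

There are $\aleph_1$ finite sequences $\sigma$ of countable ordinals. Enumerate the nonempty ones in type $\omega_1$ and choose, along the enumeration, an ordinal $b(\sigma)<\omega_1$ that exceeds every element of $A(\sigma)$ and has not been chosen before. This is possible because only countably many ordinals have been used. TWO plays $T_n=A(\sigma_n)\cup\{b(\sigma_n)\}$. The largest element of $T_n$ is $b(\sigma_n)$, which determines $\sigma_n$, and $\sigma_n$ together with $O_{n+1}$ gives $\sigma_{n+1}$. So this is a coding strategy. If $x\in O_i\subseteq\alpha_i$, then $x\in\alpha_i^{(n)}\subseteq T_n$ for all large $n$. Hence $\bigcup_nO_n\subseteq\bigcup_nT_n$,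 and monotonicity was not even used.

The ingredients were a short *record* $\alpha_n$ of each move $O_n$, so that there are few histories, and a way to hide the history in $T_n$. The memory is essential; the inning number does not replace it.

**Theorem C.** For $J=[\omega_1]^{<\omega}$ no strategy of the form $T_n=F(n,O_n)$ wins $\mathrm{WMG}(J)$.

*Proof.* Let $F(n,O)$ be finite for all $n$ and all countable $O\subseteq\omega_1$. Each $\alpha<\omega_1$ is a countable set, hence a legal move. Let $Y_n$ be the set of $x<\omega_1$ for which there is a bound $\beta<\omega_1$ such that $x\in F(n,\alpha)$ whenever $\beta\le\alpha<\omega_1$. If $Y_n$ contained a countably infinite set $Z$, then the supremum of the countably many bounds for its elements would be some $\beta^*<\omega_1$. Then $Z\subseteq F(n,\beta^*)$, which is impossible because $F(n,\beta^*)$ is finite. So every $Y_n$ is finite. Pick $x\in\omega_1\setminus\bigcup_nY_n$. For each $n$ there are unboundedly many $\alpha$ with $x\notin F(n,\alpha)$, so we can choose $x<\alpha_1<\alpha_2<\cdots$ with $x\notin F(n,\alpha_n)$ for all $n$. ONE plays $O_n=\alpha_n$. Then $x\in O_1$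 and $x$ is never covered. $\square$

## 3. Injecting histories into the ideal

How many histories can be hidden in members of $J$, if $T_n$ must also contain a prescribed set? The answer depends on how many members of $J$ lie above a given one.

**Definition (roomy).** A free ideal $J$ is *roomy* if, with $\mu=|J|$,
$$|\{T\in J:A\subseteq T\}|\ge\mu\quad\text{for every }A\in J. \tag{1}$$

*Example.* $[\kappa]^{<\omega}$ is roomy for every infinite $\kappa$: it has size $\kappa$, and every finite set has $\kappa$ finite supersets. On the other hand, let $S=S_1\sqcup S_2$ with $|S_1|=|S_2|=\aleph_1$ and $J=\{B\subseteq S:B\cap S_2\text{ is finite}\}$. Then $|J|=2^{\aleph_1}$, but $A=S_1$ has only $\aleph_1$ supersets in $J$, so $J$ is not roomy. If TWO simply covers $S_1$ at the start, what remains is $[S_2]^{<\omega}$, which is roomy. This works in general.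

**Lemma 1 (reduction to roomy ideals).** Let $J$ be a free ideal on $S$. There is $A_0\in J$ such that $S'=S\setminus A_0$ is infinite and $J'=\{B\in J:B\cap A_0=\emptyset\}$ is a roomy free ideal on $S'$. If Theorem A holds for $J'$, it holds for $J$.

*Proof.* Choose $A_0\in J$ so that $\mu:=|\{B\in J:B\cap A_0=\emptyset\}|$ is as small as possible. If $S'$ were finite, then $S'\in J$ and $S=A_0\cup S'\in J$, a contradiction; so $S'$ is infinite. The family $J'$ is closed under subsets and finite unions, contains all finite subsets of $S'$, and does not contain $S'$ (otherwise $S=A_0\cup S'\in J$). So it is a free ideal on $S'$, and $|J'|=\mu$ is infinite because $J'$ contains all singletons of $S'$. Let $A\in J'$. The map $T\mapsto T\setminus A$ is a bijection from $\{T\in J':A\subseteq T\}$ onto $\{B\in J:B\cap(A_0\cup A)=\emptyset\}$, with inverse $B\mapsto B\cup A$. The latter set has size $\ge\mu$ by the choice of $A_0$, since $A_0\cup A\in J$. So $J'$ is roomy.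

Let $F'$ be as in Theorem A for $J'$. If $O\in\langle J\rangle$, then $O\setminus A_0\in\langle J'\rangle$. Put
$$F(O)=F'(O\setminus A_0)\cup A_0,\qquad F(T,O)=F'(T\setminus A_0,\,O\setminus A_0)\cup A_0 .$$
By induction on $n$, $T_n\setminus A_0$ is the $n$-th answer of $F'$ to the sequence $O_1\setminus A_0,O_2\setminus A_0,\dots$. So the $T_n$ increase, and they cover $A_0$ and $\limsup(O_n\setminus A_0)=(\limsup O_n)\setminus A_0$. $\square$

**Lemma 2 (coding).** Let $J$ be roomy and $\mu=|J|$. Let $\mathcal H$ be a set of nonempty finite sequences, closed under nonempty initial segments, with $|\mathcal H|\le\mu$, and let $A(\sigma)\in J$ for each $\sigma\in\mathcal H$. Then there is an injection $\Phi:\mathcal H\to J$ such that $\Phi(\sigma)\supseteq A(\sigma)$, and $\Phi(\sigma)\supseteq\Phi(\tau)$ whenever $\tau$ is an initial segment of $\sigma$.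

*Proof.* Enumerate $\mathcal H$ in type $|\mathcal H|\le\mu$, replace each entry by the list of its nonempty initial segments in order of length, and delete repetitions. In the resulting well-ordering each $\sigma$ is preceded by all its proper nonempty initial segments. It is also preceded by fewer than $\mu$ elements altogether, because fewer than $\mu$ entries, each replaced by a finite list, come before it and $\mu$ is infinite. Define $\Phi$ by recursion along this order. When $\sigma$ is reached, let $\sigma^-$ be $\sigma$ without its last term. The set $A(\sigma)\cup\Phi(\sigma^-)$ (just $A(\sigma)$ if $\sigma$ has length 1) is in $J$, so by (1) at least $\mu$ members of $J$ contain it. Fewer than $\mu$ of them are already values of $\Phi$. Let $\Phi(\sigma)$ be one that is not. $\square$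

**Definition (recording rule).** A *recording rule* is a function $\rho$ that assigns an object $\rho(\sigma,O)$, called a *record*, to each finite sequence $\sigma$ (possibly empty) and each $O\in\langle J\rangle$. A sequence $O_1,\dots,O_n$ in $\langle J\rangle$ produces the *history* $\sigma_n=(\rho_1,\dots,\rho_n)$ with $\rho_i=\rho(\sigma_{i-1},O_i)$ and $\sigma_0=\emptyset$. The rule is *thrifty* if each history, including $\sigma_0$, has at most $\mu=|J|$ possible next records.

*Example.* In Section 2 the record was $\alpha(O)$, with $\aleph_1=|J|$ possible values. The rule "record $O$ itself" for $[\omega_1]^{<\omega}$ has $2^{\aleph_0}$ possible records, so it is thrifty only if $2^{\aleph_0}=\aleph_1$.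

**Proposition 3 (thrifty records suffice).** Let $J$ be roomy, let a thrifty recording rule be given, and let $A(\sigma)\in J$ for each nonempty history $\sigma$. Then there is a coding strategy of TWO whose answers to any sequence $O_1,O_2,\dots$ in $\langle J\rangle$ satisfy $T_n\supseteq A(\sigma_n)$ and $T_n\subseteq T_{n+1}$ for all $n$.

*Proof.* By induction there are at most $\mu$ histories of each length, hence at most $\mu$ in all, and nonempty initial segments of histories are histories. Take $\Phi$ from Lemma 2 and put
$$F(O)=\Phi\big((\rho(\emptyset,O))\big),\qquad F(\Phi(\sigma),O)=\Phi\big(\sigma^\frown\rho(\sigma,O)\big),\qquad F(T,O)=\emptyset\text{ for other }T .$$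
This is well defined because $\Phi$ is injective. By induction $T_n=\Phi(\sigma_n)$. $\square$

It remains to find, for a roomy ideal, a thrifty rule and sets $A(\sigma)\in J$ with $\limsup O_n\subseteq\bigcup_nA(\sigma_n)$.

## 4. Recording a cover of $O_n$, and where this stops

The first thing to try is what worked for $\omega_1$: record a set from a fixed list that covers $O_n$. Let $\mathrm{cof}(\langle J\rangle,\subseteq)$ be the least size of a family $\mathcal C\subseteq\langle J\rangle$ such that every member of $\langle J\rangle$ is contained in a member of $\mathcal C$. For $J=[\omega_1]^{<\omega}$ it is at most $\aleph_1$, by the family of countable ordinals. The next theorem says exactly when this approach works. It also says that when it fails, no other strategy does the same job.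

**Theorem B.** Let $1\le m<\omega$. In the game where ONE plays arbitrary $O_n\in\langle J\rangle$ and TWO must cover every $x$ lying in at least $m$ of the sets $O_n$, TWO has a winning coding strategy iff $\mathrm{cof}(\langle J\rangle,\subseteq)\le|J|$.

*Proof.* **Step 1 (necessity: read off a cofinal family from a strategy).** Let $F$ be a winning coding strategy. For $\bar T=(T_1,\dots,T_m)\in J^m$ let $T_{j+1}=F(T_j,\emptyset)$ for $j\ge m$, and let $Y(\bar T)=\bigcup_{j\ge1}T_j\in\langle J\rangle$. Given $O\in\langle J\rangle$, let ONE play $O$ in the first $m$ innings and $\emptyset$ afterwards. If $\bar T$ consists of the first $m$ answers, then the later answers are the $T_j$ just defined. Each point of $O$ lies in $m$ of ONE's sets, so $O\subseteq Y(\bar T)$. Thus $\{Y(\bar T):\bar T\in J^m\}$ is cofinal in $\langle J\rangle$, and it has size at most $|J|^m=|J|$.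

**Step 2 (sufficiency: the records).** We let TWO cover all of $\bigcup_nO_n$, which suffices for every $m$. Let $\{C_\xi:\xi<\chi\}$ be cofinal in $\langle J\rangle$ with $\chi\le|J|$, and fix increasing $C_\xi^{(k)}\in J$ with $\bigcup_kC_\xi^{(k)}=C_\xi$. In inning $n$ TWO picks the least $\xi_n$ with $O_n\subseteq C_{\xi_n}$. Put $\sigma_n=(\xi_1,\dots,\xi_n)$ and $A(\sigma_n)=\bigcup_{i\le n}C_{\xi_i}^{(n)}\in J$. Then $\bigcup_nA(\sigma_n)\supseteq\bigcup_nO_n$. There are at most $|J|$ histories, and $\sigma_n$ has to be hidden in $T_n$. Let $A_0,J',\mu$ be as in the proof of Lemma 1.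

**Step 3 (hiding the history when $|J|=\mu$).** There are at most $\mu=|J'|$ histories. Lemma 2, applied in the roomy ideal $J'$ to the sets $A(\sigma)\setminus A_0$, gives $\Phi$. TWO plays $T_n=A_0\cup\Phi(\sigma_n)\supseteq A(\sigma_n)$. Since $T_n\setminus A_0=\Phi(\sigma_n)$ determines $\sigma_n$, this is a coding strategy.

**Step 4 (hiding the history when $|J|>\mu$).** Here we use the subsets of $A_0$ as code words. The map $B\mapsto(B\cap A_0,B\setminus A_0)$ is a bijection from $J$ onto $\mathcal P(A_0)\times J'$, so $|J|=2^{|A_0|}\cdot\mu$. As $|J|>\mu$, the set $A_0$ is infinite and $|J|=2^{|A_0|}$. Split $A_0=A'\sqcup A''$ with $|A'|=|A''|=|A_0|$. Let $e'$ and $e''$ be injections of the set of all histories into $\mathcal P(A')\setminus\{A'\}$ and $\mathcal P(A'')\setminus\{A''\}$. For odd $n$ let $T_n=e'(\sigma_n)\cup A''\cup(A(\sigma_n)\setminus A_0)$; for even $n$ let $T_n=A'\cup e''(\sigma_n)\cup(A(\sigma_n)\setminus A_0)$. Then $n$ is even iff $A'\subseteq T_n$. Once the parity is known, $T_n\cap A'$ or $T_n\cap A''$ gives $\sigma_n$. So this is a coding strategy. The sets $T_n$ cover all $A(\sigma_n)\setminus A_0$,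 and $A_0\subseteq T_1\cup T_2$. $\square$

**Example ($J=[\omega_\omega]^{<\omega}$).** Here $|J|=\aleph_\omega$, but $\mathrm{cof}(\langle J\rangle,\subseteq)>\aleph_\omega$. Indeed, let countable sets $C_\xi$ $(\xi<\omega_\omega)$ be given. The set $\bigcup_{\xi<\omega_n}C_\xi$ has size at most $\aleph_n$, so there is $x_n\in\omega_{n+1}\setminus\bigcup_{\xi<\omega_n}C_\xi$. Every $\xi<\omega_\omega$ is below some $\omega_n$, and then $x_n\notin C_\xi$. So $\{x_n:n<\omega\}$ is contained in no $C_\xi$.

This is the exact point where recording covers stops. For $[\omega_\omega]^{<\omega}$, whatever $m$ is, no coding strategy covers all points that ONE shows at least $m$ times. A strategy as in Theorem A must exploit that a point of $\limsup O_n$ keeps coming back, with no bound on how often TWO may need to see it.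

## 5. Descending to a point through ordinals: finite subsets of $\kappa$

Instead of covering $O_n$ at once, TWO can close in on its points. TWO keeps a growing set $N_n$ of ordinals that is determined by the history. For a point $x$, look at the least element of $N_n$ that is $\ge x$. If it is not $x$, each later appearance of $x$ is a chance to put a smaller ordinal $\ge x$ into $N_n$. A decreasing sequence of ordinals must stop, and it can only stop at $x$. We set up the tools and carry this out completely for $[\kappa]^{<\omega}$, which includes the ideal that blocked us.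

**Definition (ladders).** Let $\kappa$ be an infinite cardinal. For $0<\gamma\le\kappa$ let $\lambda_\gamma=\mathrm{cf}(\gamma)$, where $\lambda_\gamma=1$ if $\gamma$ is a successor. Fix a strictly increasing $c_\gamma:\lambda_\gamma\to\gamma$ such that every $x<\gamma$ has some $\varepsilon<\lambda_\gamma$ with $x\le c_\gamma(\varepsilon)<\gamma$, and let $h(x,\gamma)$ be the least such $\varepsilon$. If $O\subseteq\kappa$ and $\lambda_\gamma$ is infinite with $\lambda_\gamma>|O|$, put
$$h_O(\gamma)=\sup\{h(x,\gamma):x\in O\cap\gamma\}.$$

*Example.* If $\gamma=\beta+1$, then $c_\gamma(0)=\beta$. For $\gamma=\omega_2$ we may take $c_\gamma$ to be the identity; then $h(x,\omega_2)=x$ and $h_O(\omega_2)=\sup(O\cap\omega_2)$ for $|O|\le\aleph_1$.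

Since $\lambda_\gamma$ is regular and greater than $|O|$, we have $h_O(\gamma)<\lambda_\gamma$. Since $c_\gamma$ is increasing, for $x\in O\cap\gamma$ and $\varepsilon<\lambda_\gamma$,
$$\varepsilon\ge h_O(\gamma)\ \Longrightarrow\ x\le c_\gamma(\varepsilon)<\gamma. \tag{2}$$
Thus one ordinal $\varepsilon<\lambda_\gamma$ improves the target $\gamma$ simultaneously for all points of $O$ below $\gamma$.

**Proposition 4.** Theorem A holds for $J=[\kappa]^{<\omega}$, $\kappa$ any infinite cardinal.

*Proof.* $J$ is roomy and $\mu=|J|=\kappa$; moves of ONE are countable sets. For each nonempty countable $N\subseteq\kappa+1$ fix an enumeration $(N[q])_{q<\omega}$, possibly with repetitions. Put $P_n=\{(l,q):l,q<n\}$.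

**Step 1 (the records).** We define countable sets $\{\kappa\}=N_0\subseteq N_1\subseteq\cdots\subseteq\kappa+1$, with $N_n$ determined by the history $\sigma_n$. For $p=(l,q)$ write $\gamma_p=N_l[q]$. In inning $n$, for each of the finitely many $p\in P_n$, TWO records whether $\gamma_p\in O_n$ and, if $\gamma_p>0$ and $\lambda_{\gamma_p}>\omega$, also the ordinal $h_{O_n}(\gamma_p)<\lambda_{\gamma_p}\le\kappa$. There are at most $\kappa=\mu$ possible records, so the rule is thrifty. Put
$$N_n=N_{n-1}\cup\{c_\gamma(\varepsilon):0<\gamma\in N_{n-1},\ \varepsilon<\lambda_\gamma\le\omega\}\cup\{c_{\gamma_p}(h_{O_n}(\gamma_p)):p\in P_n,\ \gamma_p>0,\ \lambda_{\gamma_p}>\omega\},$$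
which is countable, and let $A(\sigma_n)=\{\gamma_p:p\in P_i\text{ and }\gamma_p\in O_i\text{ for some }i\le n\}$, a finite subset of $\kappa$.

**Step 2 (every $x\in\limsup O_n$ enters some $N_n$).** Let $\gamma_n^x$ be the least element of $N_n$ that is $\ge x$; it exists because $\kappa\in N_0$. The $\gamma^x_n$ do not increase, so they equal some $\gamma$ for all $n\ge l$. Suppose $\gamma>x$. Then $N_n\cap[x,\gamma)=\emptyset$ for all $n$. If $\lambda_\gamma\le\omega$, then $c_\gamma(h(x,\gamma))\in N_{l+1}\cap[x,\gamma)$, a contradiction. If $\lambda_\gamma>\omega$, write $\gamma=N_l[q]$ and choose $i>\max(l,q)$ with $x\in O_i$. Then $p=(l,q)\in P_i$, and $c_\gamma(h_{O_i}(\gamma))\in N_i\cap[x,\gamma)$ by (2), a contradiction. So $\gamma=x$.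

**Step 3 (points of $N_l$ are covered).** If $x=N_l[q]$, choose $i>\max(l,q)$ with $x\in O_i$. Then $(l,q)\in P_i$, so $x\in A(\sigma_i)$. Proposition 3 finishes the proof. $\square$

**Example (a descent).** Let $\kappa=\omega_\omega$ with $c_\kappa(k)=\omega_k$ for $k<\omega$, let $c_{\omega_2}$ be the identity, $c_{\omega_1+\omega}(k)=\omega_1+k$, and let $O_n=\{\omega_1+5,\ \omega_1+\omega\}$ for all $n$. Take $x=\omega_1+5$. Since $\mathrm{cf}(\kappa)=\omega$, all $\omega_k$ enter $N_1$. When the turn of $\gamma_p=\omega_2$ comes in some inning $n$, the record is $h_{O_n}(\omega_2)=\omega_1+\omega$, which enters $N_n$. Its cofinality is $\omega$, so all $\omega_1+k$ enter $N_{n+1}$, among them $x$.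

## 6. Blocks of ordinals, and products that are too big

Let now $J$ be any roomy free ideal and $\mu=|J|$. Identify $S$ with the cardinal $\kappa=|S|$. Since $J$ contains all singletons, $\kappa\le\mu$. The sets $O_n$ may be uncountable, so (2) can be used at $\gamma$ only when $\lambda_\gamma>|O_n|$, and the ladders of all $\gamma$ with smaller cofinality must be put into $N_n$ entirely. Then $N_n$ becomes uncountable, while there are only countably many innings. TWO cannot treat the elements of $N_l$ one at a time and must treat whole blocks $M\subseteq N_l$ in one record.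

For a block $M$, TWO has two tasks. To cover the points of $M$, TWO wants to record $O_n\cap M$, so there should be at most $\mu$ subsets of $M$.

**Definition (good, tame).** A cardinal $g$ is *good* if $2^g\le\mu$. A set is *tame* if it is a union of countably many sets of good cardinality.

*Example.* Finite cardinals are good. For $J=[\omega]^{<\omega}$ we have $\mu=\omega$, so $\omega$ is not good, but every countable set is tame as a union of singletons. If $B\in J$, then $\mathcal P(B)\subseteq J$, so $2^{|B|}\le\mu$ and $|B|$ is good. Hence members of $\langle J\rangle$ are tame. A set that injects into a tame set is tame: take the preimages of the pieces. So if we keep $|N_l|\le\nu$ for a tame cardinal $\nu$, the set $N_l$ splits into countably many blocks of good size.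

The second task is to descend: TWO wants to record a function $d\in\prod_{\gamma\in M}\lambda_\gamma$ with $d\ge h_{O_n}$ on $M$. If all $\lambda_\gamma\le2^{g}$, where $g=|M|$ is infinite and good, there are only $(2^g)^g=2^g\le\mu$ functions and $h_{O_n}$ itself can be recorded. For larger $\lambda_\gamma$ this count breaks down, and recording a bound from a fixed list of $\mu$ functions can be impossible, as the next example shows.

**Example (a block with no short list of bounds).** Let $S=\omega_{\omega_1}\times\omega_1$ and let $J$ consist of all subsets of sets $E\times\omega_1$ with $E$ finite. Then $\langle J\rangle$ consists of all subsets of sets $E\times\omega_1$ with $E$ countable, and $|J|=\max(\aleph_{\omega_1},2^{\aleph_1})$. This ideal is roomy: given $A\subseteq E\times\omega_1$ with $E$ finite, adding subsets of one further column, or points in further columns, gives $2^{\aleph_1}$ and $\aleph_{\omega_1}$ supersets. Suppose $2^{\aleph_1}\le\aleph_{\omega_1}$, so that $\mu=\aleph_{\omega_1}=\kappa$ and $\aleph_1$ is good. Let $c_\kappa(\alpha)=\omega_{\alpha+2}$ for $\alpha<\omega_1$. If $|O_1|=\aleph_1$, the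 whole ladder of $\kappa$ must enter $N_1$. So $N_1\supseteq\{\omega_{\alpha+2}:\alpha<\omega_1\}$, and in any splitting of this set into countably many blocks some block $M$ is uncountable. No $\mu$ functions $f_\xi$ $(\xi<\omega_{\omega_1})$ in $\prod_{\gamma\in M}\gamma$ bound every function in this product. Indeed, for $\omega_{\alpha+2}\in M$ put
$$g(\omega_{\alpha+2})=\sup\{f_\xi(\omega_{\alpha+2})+1:\xi<\omega_{\alpha+1}\}<\omega_{\alpha+2}.$$
Given $\xi<\omega_{\omega_1}$ there is $\omega_{\alpha+2}\in M$ with $\xi<\omega_{\alpha+1}$, and there $g>f_\xi$.

The way out is that TWO does not have to bound all functions, only those of the form $h_O$ with $O\in\langle J\rangle$. For $B\in J$ there are only $|J|=\mu$ functions $h_B$, and $h_O$ is the supremum of countably many of them. We shall find *one* function $g^*$, which need not be recorded at all, that bounds each $h_B$ except on a set of coordinates where the product is not too big. On such exceptional sets a bound can be recorded.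

## 7. Domination modulo small sets

**Definition (small).** Let $\mu$ be an infinite cardinal and let $(\lambda_r)_{r\in R}$ be infinite regular cardinals. A set $E\subseteq R$ is *small* if $\prod_{r\in E}\lambda_r$ has a subset $\mathcal D$ of size $\le\mu$ that is cofinal in the pointwise order: every $f\in\prod_{r\in E}\lambda_r$ satisfies $f\le d$ everywhere on $E$ for some $d\in\mathcal D$.

Small sets form an ideal, possibly containing $R$. For subsets, restrict the functions in $\mathcal D$. For a union $E\cup E'$, take all functions that agree with a member of $\mathcal D$ on $E$ and with a member of $\mathcal D'$ on $E'\setminus E$. The empty set is small.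

*Example.* Let $R=\omega$, $\lambda_r=\omega_{r+1}$, $\mu=\aleph_\omega$. If $E$ is finite, the whole product has size at most $\aleph_\omega$, so $E$ is small. If $E$ is infinite, it is not small: given $f_\xi$ $(\xi<\omega_\omega)$, the function $g(r)=\sup\{f_\xi(r)+1:\xi<\omega_r\}<\omega_{r+1}$ exceeds $f_\xi$ at every $r\in E$ with $\xi<\omega_r$. So small means finite, and a countable union of small sets need not be small. In this example any $\mathcal F\subseteq\prod_r\omega_{r+1}$ with $|\mathcal F|\le\aleph_\omega$ is bounded by one function modulo small sets: write $\mathcal F=\bigcup_r\mathcal F_r$ with $\mathcal F_r$ increasing and $|\mathcal F_r|\le\aleph_r$, and put $g(r)=\sup\{f(r):f\in\mathcal F_r\}<\omega_{r+1}$; each $f\in\mathcal F_k$ satisfies $f(r)\le g(r)$ for all $r\ge k$.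

**Lemma 5 (domination).** Suppose $2^{|R|}\le\mu$ and $2^{|R|}<\lambda_r$ for all $r\in R$. If $\mathcal F\subseteq\prod_{r\in R}\lambda_r$ and $|\mathcal F|\le\mu$, then there is $g\in\prod_{r\in R}\lambda_r$ such that $\{r:f(r)>g(r)\}$ is small for every $f\in\mathcal F$.

The pointwise supremum of $\mathcal F$ is such a $g$ if $|\mathcal F|<\lambda_r$ for all $r$; the problem is a larger $\mathcal F$. The plan is to assume failure, to raise a function $h_\alpha$ more than $|R|$ times, and to see that each raise passes one fixed function at a new coordinate.

*Proof.* Let $\mathcal I$ be the ideal of small sets. Write $f\le^*g$ if $\{r:f(r)>g(r)\}\in\mathcal I$. This is transitive, since $\{f>k\}\subseteq\{f>g\}\cup\{g>k\}$. Suppose the lemma fails.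

**Step 1 (pass to an increasing unbounded sequence of large regular length).** Let $\chi\le\mu$ be the least cardinality of a family $\{f_j:j<\chi\}\subseteq\prod_r\lambda_r$ without $\le^*$-upper bound in $\prod_r\lambda_r$. Finite families have upper bounds (pointwise maxima, or $0$ for the empty family), so $\chi$ is infinite. Let $\delta=\mathrm{cf}(\chi)$ and let $(\chi_\iota)_{\iota<\delta}$ be cofinal in $\chi$. By recursion let $g_\iota$ be a $\le^*$-upper bound of $\{f_j:j<\chi_\iota\}\cup\{g_\eta:\eta<\iota\}$; it exists because this family has fewer than $\chi$ members. Then $g_\eta\le^*g_\iota$ for $\eta<\iota$. The sequence $(g_\iota)_{\iota<\delta}$ has no $\le^*$-upper bound, because by transitivity such a bound would bound all $f_j$. If $\delta<\lambda_r$ held for all $r$, the pointwise supremum of the $g_\iota$ would be an upper bound. So $\delta\ge\lambda_r$ for some $r$, and hence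
$$2^{|R|}<\delta\le\mu,\qquad\delta\text{ regular}. \tag{3}$$

**Step 2 (set up the raising of $h_\alpha$).** Let $\theta$ be the least cardinal $>|R|$. Then $\theta\le2^{|R|}<\delta$. We define $h_\alpha\in\prod_r\lambda_r$, pointwise nondecreasing in $\alpha$, for $\alpha<\theta$ and also for $\alpha=\theta$ if $\theta$ is finite. Let $h_0=0$. At a limit $\alpha<\theta$ take pointwise suprema; they stay below $\lambda_r$ because $|\alpha|\le|R|<\lambda_r$. At a successor step let $h_\alpha$ with $\alpha<\theta$ be given, and for $i<\delta$ put
$$B_i^\alpha=\{r:g_i(r)>h_\alpha(r)\}.$$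
For $i\le j$ we have $B_i^\alpha\setminus B_j^\alpha\in\mathcal I$, because on this set $g_i>h_\alpha\ge g_j$ and $g_i\le^*g_j$. There are only $2^{|R|}<\delta$ subsets of $R$ and $\delta$ is regular, so some $B^\alpha\subseteq R$ is such that $X_\alpha=\{i<\delta:B_i^\alpha=B^\alpha\}$ is unbounded in $\delta$.

**Step 3 (the set $B^\alpha$ is not small).** Suppose $B^\alpha\in\mathcal I$. For each $i<\delta$ choose $j\in X_\alpha$ with $j\ge i$. Then $B_i^\alpha\subseteq B^\alpha\cup(B_i^\alpha\setminus B_j^\alpha)\in\mathcal I$, so $g_i\le^*h_\alpha$. As $i$ was arbitrary, $h_\alpha$ is an upper bound of all $g_i$, contradicting Step 1.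

**Step 4 (find a function that beats every $g_i$ on a non-small part of $B^\alpha$).** We claim that there is $f_\alpha\in\prod_{r\in R}\lambda_r$ such that
$$\{r\in B^\alpha:f_\alpha(r)>g_i(r)\}\notin\mathcal I\quad\text{for all }i<\delta. \tag{4}$$
Suppose not. Then for every $f\in\prod_{r\in B^\alpha}\lambda_r$ (extend it by $0$ to $R$) there is $i<\delta$ such that $E=\{r\in B^\alpha:f(r)>g_i(r)\}$ is small. Fix for every small $E\subseteq B^\alpha$ a cofinal family $\mathcal D(E)\subseteq\prod_{r\in E}\lambda_r$ of size $\le\mu$. Then $f$ lies pointwise below a function that agrees with $g_i$ on $B^\alpha\setminus E$ and with a member of $\mathcal D(E)$ on $E$. So the functions of this form are cofinal in $\prod_{r\in B^\alpha}\lambda_r$. By (3) there are at most $\delta\cdot2^{|R|}\cdot\mu\le\mu$ of them. Hence $B^\alpha$ is small, contradicting Step 3.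

Choose $f_\alpha$ as in (4) and let $h_{\alpha+1}=\max(h_\alpha,f_\alpha)$, pointwise.

**Step 5 (too many raises for too few coordinates).** Since $\theta<\delta$ and $\delta$ is regular, there is a single $i<\delta$ with $i\ge\min X_\alpha$ for all $\alpha<\theta$. With $j=\min X_\alpha\le i$ we get $B^\alpha\setminus B_i^\alpha=B_j^\alpha\setminus B_i^\alpha\in\mathcal I$. So the non-small set in (4) is not contained in $B^\alpha\setminus B^\alpha_i$, and there is $r_\alpha\in B^\alpha\cap B_i^\alpha$ with $f_\alpha(r_\alpha)>g_i(r_\alpha)$. Therefore
$$h_\alpha(r_\alpha)<g_i(r_\alpha)<h_{\alpha+1}(r_\alpha).$$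
If $\alpha<\alpha'<\theta$, then $h_{\alpha'}(r_\alpha)\ge h_{\alpha+1}(r_\alpha)>g_i(r_\alpha)$, whereas $h_{\alpha'}(r_{\alpha'})<g_i(r_{\alpha'})$. So $r_\alpha\ne r_{\alpha'}$. Thus $\alpha\mapsto r_\alpha$ is an injection of $\theta$ into $R$, contradicting $\theta>|R|$. $\square$

## 8. The records for a roomy ideal

Let $J$ be a roomy free ideal on $S=\kappa$, with $\mu=|J|\ge\kappa$. By Lemma 1 (and renaming points) this is the only case of Theorem A left to prove. Ladders $c_\gamma$ and the numbers $h_O(\gamma)$ are as in Section 5. A set $E$ of ordinals $\gamma\le\kappa$ with $\lambda_\gamma$ infinite is small if $\prod_{\gamma\in E}\lambda_\gamma$ has a cofinal subset of size $\le\mu$, as in Section 7.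

**Step 1 (choices made before the game).** These choices are fixed so that TWO never has to remember them.

- For each tame $X\subseteq\kappa+1$, sets $X[q]$ $(q<\omega)$ of good cardinality with $X=\bigcup_qX[q]$.
- For each $Q\in\langle J\rangle$, an increasing sequence $(Q^{(k)})_{k<\omega}$ in $J$ with union $Q$.
- For each small set $E$, a cofinal subset $\mathcal D(E)$ of $\prod_{\gamma\in E}\lambda_\gamma$ of size $\le\mu$.
- For each nonempty countable set $\mathcal E$ of small sets, an enumeration $(\mathcal E(k))_{k<\omega}$, possibly with repetitions.
- A well-ordering of each $\mathcal D(E)$, to make the choice in item (d) below definite.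

**Step 2 (the objects carried along a history).** The history $\sigma_n$ will determine infinite cardinals $\omega=\nu_0\le\nu_1\le\cdots\le\nu_n\le\kappa$ that are tame as sets, and sets $\{\kappa\}=N_0\subseteq N_1\subseteq\cdots\subseteq N_n\subseteq\kappa+1$ with $|N_j|\le\nu_j$. In particular each $N_j$ injects into the tame set $\nu_j$ and is tame. For $p=(l,q)\in\omega\times\omega$ the $p$-th block is $M_p=N_l[q]$, and $g_p=|M_p|$ is good. As before $P_n=\{(l,q):l,q<n\}$; for $p\in P_n$ the block $M_p$ is determined by $\sigma_{n-1}$.

**Step 3 (item (0) and the splitting of blocks).** Let $n\ge1$, and let $\sigma_{n-1}$ and $O_n\in\langle J\rangle$ be given. The first coordinate of the record $\rho_n$ is as follows.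

(0) $\nu_n=\max(\nu_{n-1},|O_n|)$. If this is not $\nu_{n-1}$, it is the cardinality of an infinite member of $\langle J\rangle$, so it is tame. There are at most $\kappa\le\mu$ possible values.

For $p\in P_n$ let
$$R^0_{n,p}=\{\gamma\in M_p:\gamma>0,\ \nu_n<\lambda_\gamma\le2^{g_p}\},\qquad R^1_{n,p}=\{\gamma\in M_p:\gamma>0,\ \lambda_\gamma>\nu_n,\ \lambda_\gamma>2^{g_p}\}.$$
For $\gamma$ in either set, $\lambda_\gamma$ is an infinite regular cardinal with $\lambda_\gamma>\nu_n\ge|O_n|$, so $h_{O_n}(\gamma)$ is defined. On $R^0_{n,p}$ functions can be recorded outright; $R^1_{n,p}$ is the part for Lemma 5.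

**Step 4 (a bound on $R^1_{n,p}$ that needs no recording).** Apply Lemma 5 with $R=R^1_{n,p}$. The hypotheses hold: $|R|\le g_p$, so $2^{|R|}\le2^{g_p}\le\mu$, and $2^{|R|}\le2^{g_p}<\lambda_\gamma$ for $\gamma\in R$. The family is the set of restrictions to $R$ of the functions $h_B$ with $B\in J$ and $|B|\le\nu_n$. These are defined on $R$ because $\lambda_\gamma>\nu_n$ there, and there are at most $|J|=\mu$ of them. We obtain $g^*_{n,p}\in\prod_{\gamma\in R^1_{n,p}}\lambda_\gamma$ with
$$\{\gamma\in R^1_{n,p}:h_B(\gamma)>g^*_{n,p}(\gamma)\}\text{ small for all }B\in J\text{ with }|B|\le\nu_n. \tag{5}$$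
The family depends only on $(R^1_{n,p},\nu_n)$, so we choose $g^*_{n,p}$ in advance as a function of this pair. TWO can recompute it from the history.

**Step 5 (the other items, and why each has at most $\mu$ values).** Let $p\in P_n$ in (a), (b), (c).

(a) *The trace on the block:* $Q_{n,p}=O_n\cap M_p\in\langle J\rangle$. There are at most $2^{g_p}\le\mu$ values.

(b) *The bound on $R^0$:* $u_{n,p}=h_{O_n}$ restricted to $R^0_{n,p}$. If $g_p$ is finite, then $R^0_{n,p}=\emptyset$, because $\lambda_\gamma>\nu_n\ge\omega$ excludes $\lambda_\gamma\le2^{g_p}$. If $g_p$ is infinite, there are at most $(2^{g_p})^{g_p}=2^{g_p}\le\mu$ values.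

(c) *The exceptional sets on $R^1$:* the nonempty countable set
$$\mathcal E_{n,p}=\Big\{\{\gamma\in R^1_{n,p}:h_{O_n^{(k)}}(\gamma)>g^*_{n,p}(\gamma)\}:k<\omega\Big\}.$$
Its members are small by (5), since $O_n^{(k)}\in J$ and $|O_n^{(k)}|\le|O_n|\le\nu_n$. It is a countable subset of $\mathcal P(M_p)$. If $g_p$ is finite there are finitely many of these; if $g_p$ is infinite there are at most $(2^{g_p})^\omega=2^{g_p}\le\mu$. (We record the set $\mathcal E_{n,p}$ and not a sequence: for finite $g_p$ there can be $2^{\aleph_0}$ sequences, which may exceed $\mu$.) Since $h_{O_n}(\gamma)=\sup_kh_{O_n^{(k)}}(\gamma)$,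
$$\{\gamma\in R^1_{n,p}:h_{O_n}(\gamma)>g^*_{n,p}(\gamma)\}\subseteq\bigcup\mathcal E_{n,p}. \tag{6}$$

The right side of (6) is a countable union of small sets, which need not be small. Recording a bound on each of its countably many parts at once could take $\mu^\omega$ values, and $\mu^\omega$ may exceed $\mu$. So TWO keeps the list and treats its entries in later innings, finitely many at a time. This is possible because the points to be covered come back.

(d) *Bounds on earlier exceptional sets:* for $1\le i\le n$, $p\in P_i$ and $k<n$, let $E=\{\gamma\in\mathcal E_{i,p}(k):\lambda_\gamma>\nu_n\}$. This is a subset of a small set, hence small, and it is determined by $\sigma_{n-1}$, (0) and (c). On $E$ the function $h_{O_n}$ is defined and lies in $\prod_{\gamma\in E}\lambda_\gamma$. Record the first $d_{n,i,p,k}\in\mathcal D(E)$ with $d_{n,i,p,k}\ge h_{O_n}$ everywhere on $E$. There are at most $|\mathcal D(E)|\le\mu$ values.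

The record $\rho_n$ has finitely many coordinates, each with at most $\mu$ possible values once the preceding data are given. So at most $\mu$ records can follow a given history: the rule is thrifty. It makes sense after every history and for every $O_n\in\langle J\rangle$; no relation between the sets $O_n$ was used.

**Step 6 (the new set $N_n$ and the set to be covered).** Let $N_n$ be the union of $N_{n-1}$ and the following sets:

- $\{c_\gamma(\varepsilon):0<\gamma\in N_{n-1},\ \varepsilon<\lambda_\gamma\le\nu_n\}$,
- $\{c_\gamma(u_{n,p}(\gamma)):p\in P_n,\ \gamma\in R^0_{n,p}\}$,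
- $\{c_\gamma(g^*_{n,p}(\gamma)):p\in P_n,\ \gamma\in R^1_{n,p}\}$,
- $\{c_\gamma(d_{n,i,p,k}(\gamma)):1\le i\le n,\ p\in P_i,\ k<n,\ \gamma\in\mathrm{dom}(d_{n,i,p,k})\}$.

Then $N_n\subseteq\kappa+1$ depends only on $\sigma_n$. Moreover $|N_n|\le\nu_n$. The first set has size at most $|N_{n-1}|\cdot\nu_n\le\nu_n$. Each of the others is a union over finitely many indices of sets of size at most $|M_p|\le|N_l|\le\nu_{n-1}$ with $l<n$, because $R^0_{n,p}$, $R^1_{n,p}$ and $\mathrm{dom}(d_{n,i,p,k})\subseteq R^1_{i,p}$ are subsets of $M_p$. So the requirements of Step 2 persist. Finally put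
$$A(\sigma_n)=\bigcup\{Q_{i,p}^{(n)}:1\le i\le n,\ p\in P_i\},$$
a finite union of members of $J$, hence in $J$, determined by $\sigma_n$.

## 9. Every point of $\limsup O_n$ is covered

Let $O_1,O_2,\dots$ be any sequence in $\langle J\rangle$, with histories $\sigma_n$, and let $x\in\limsup O_n$.

**Claim 6.** $x\in N_n$ for some $n$.

*Proof.* **Step 1 (the descent stabilizes).** Let $\gamma_n=\min\{\gamma\in N_n:\gamma\ge x\}$, which exists since $\kappa\in N_0$. As the $N_n$ increase, the $\gamma_n$ do not increase, so there are $l$ and $\gamma$ with $\gamma_n=\gamma$ for all $n\ge l$. Suppose $\gamma>x$. Then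
$$N_n\cap[x,\gamma)=\emptyset\quad\text{for all }n; \tag{7}$$
for $n<l$ this holds because $N_n\subseteq N_l$. We derive a contradiction by finding an ordinal that violates (7). Choose $q$ with $\gamma\in N_l[q]$, put $p=(l,q)$, so that $\gamma\in M_p$, and fix $i>\max(l,q)$ with $x\in O_i$. Then $p\in P_n$ for all $n\ge i$.

**Step 2 (the case that $\lambda_\gamma\le\nu_n$ for some $n\ge i$: the whole ladder is added).** As $0<\gamma\in N_l\subseteq N_{n-1}$, the ordinal $c_\gamma(h(x,\gamma))\in[x,\gamma)$ is in $N_n$, contradicting (7). This case includes successor $\gamma$.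

**Step 3 (the case that $\lambda_\gamma>\nu_n$ for all $n\ge i$: the recorded bounds are used).** Now $\gamma\in R^0_{i,p}\cup R^1_{i,p}$.

If $\gamma\in R^0_{i,p}$, then $u_{i,p}(\gamma)=h_{O_i}(\gamma)$ and $x\in O_i$, so by (2) the ordinal $c_\gamma(u_{i,p}(\gamma))$ is in $N_i\cap[x,\gamma)$, contradicting (7).

If $\gamma\in R^1_{i,p}$ and $h_{O_i}(\gamma)\le g^*_{i,p}(\gamma)$, then by (2) the ordinal $c_\gamma(g^*_{i,p}(\gamma))$ is in $N_i\cap[x,\gamma)$, contradicting (7).

In the remaining case $\gamma\in R^1_{i,p}$ and $h_{O_i}(\gamma)>g^*_{i,p}(\gamma)$. By (6) there is $k$ with $\gamma\in\mathcal E_{i,p}(k)$. Choose $n>\max(i,k)$ with $x\in O_n$; here we use again that $x$ comes back. Since $\lambda_\gamma>\nu_n$, we have $\gamma\in\mathrm{dom}(d_{n,i,p,k})$ and $d_{n,i,p,k}(\gamma)\ge h_{O_n}(\gamma)$. As $x\in O_n$, (2) shows that $c_\gamma(d_{n,i,p,k}(\gamma))$ is in $N_n\cap[x,\gamma)$, contradicting (7).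

So $\gamma=x$, and $x\in N_l$. $\square$

**Proof of Theorem A.** By Lemma 1 we may assume that $J$ is roomy, and by renaming points that $S=\kappa$ as in Section 8. Let $x\in\limsup O_n$. By Claim 6, $x\in N_l$ for some $l$, so $x\in N_l[q]$ for some $q$. Put $p=(l,q)$ and choose $i>\max(l,q)$ with $x\in O_i$. Then $p\in P_i$ and $x\in O_i\cap M_p=Q_{i,p}$. The sets $Q_{i,p}^{(n)}$ increase to $Q_{i,p}$, so $x\in Q_{i,p}^{(n)}$ for some $n\ge i$, that is, $x\in A(\sigma_n)$. Hence $\limsup O_n\subseteq\bigcup_nA(\sigma_n)$.

The recording rule of Section 8 is thrifty, so Proposition 3 gives a coding strategy whose answers satisfy $T_n\supseteq A(\sigma_n)$ and $T_n\subseteq T_{n+1}$ for every sequence of moves in $\langle J\rangle$. Therefore $\limsup O_n\subseteq\bigcup_nT_n$. This proves Theorem A and, with the Corollary, the Coding Strategy Conjecture in ZFC. $\blacksquare$
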